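# Unital quasi-Banach algebras with trivial dual

## The guess that an identity element carries a functional

Some spaces have no continuous linear functional except zero. The standard example is $L_p(0,1)$ with $0<p<1$. Suppose now that the space is an algebra with an identity $e\neq0$. The first guess is that this cannot happen any more: the identity is a distinguished vector, multiplication by it does nothing, and some continuous functional should see it. The guess is therefore that *every algebra with identity has a nonzero continuous functional*, and in particular that so does the algebra of bounded operators on any nonzero space. We first fix the terms and then test the guess. All scalars are real.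

**Definition (quasi-Banach space).** A quasi-Banach space is a complete topological vector space $X$ whose topology is given by a quasi-norm: $\|x\|>0$ for $x\ne0$, $\|tx\|=|t|\,\|x\|$, and $\|x+y\|\le K(\|x\|+\|y\|)$ with a constant $K$ independent of $x,y$. Its dual $X^*$ is the space of continuous linear functionals. The dual is *trivial* if $X^*=\{0\}$. A linear functional $f$ is continuous if and only if $|f(x)|\le C\|x\|$ for some $C$.

**Definition ($p$-norm).** Let $0<p\le1$. A $p$-norm satisfies the first two conditions and $\|x+y\|^p\le\|x\|^p+\|y\|^p$. It is a quasi-norm with $K=2^{1/p-1}$, because convexity of $s\mapsto s^{1/p}$ gives $(\alpha+\beta)^{1/p}\le2^{1/p-1}(\alpha^{1/p}+\beta^{1/p})$ for $\alpha,\beta\ge0$. A *$p$-Banach space* is a complete $p$-normed space.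

We use constantly that $|s+t|^p\le|s|^p+|t|^p$ for real $s,t$ and $0<p\le1$; that is, $|\cdot|$ is a $p$-norm on $\mathbb R$. We also recall the Aoki–Rolewicz theorem: every quasi-Banach space has an equivalent $p$-norm for some $p\in(0,1]$. One may lower $p$ afterwards. Indeed, if $r<p$ then $s^p+t^p\le(s^r+t^r)^{p/r}$ for $s,t\ge0$, so a $p$-norm is also an $r$-norm. Thus $p<1$ can always be arranged.

**Example 1.** $L_p(0,1)$ with $\|g\|^p=\int|g|^p$, $0<p<1$, is a $p$-Banach space, and its dual is trivial. Let $|f(g)|\le C\|g\|$ for all $g$. The function $s\mapsto\int_0^s|g|^p$ is continuous, so we can cut $(0,1)$ into $N$ intervals on each of which $\int|g|^p$ has the value $\|g\|^p/N$. Then $g=g_1+\dots+g_N$ with $\|g_i\|=N^{-1/p}\|g\|$, and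
$$|f(g)|\le C\sum_i\|g_i\|=C\,N^{1-1/p}\|g\|\to0 .$$
The vector $g$ is a sum of pieces of very small *total* size, although it is not small itself.

**Definition (quasi-Banach algebra).** A quasi-Banach algebra is a quasi-Banach space with an associative bilinear multiplication such that $\|ab\|\le\|a\|\,\|b\|$. When we say that it has an identity $e$, we mean $e\ne0$. A *unital $p$-Banach algebra* is a quasi-Banach algebra with a $p$-norm and an identity of norm $\|e\|=1$. For a quasi-Banach space $X\ne\{0\}$, the space $\mathcal L(X)$ of bounded operators on $X$, with $\|T\|=\sup_{\|x\|\le1}\|Tx\|$, is a quasi-Banach algebra with identity $I_X$.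

The two questions, whose source is "Isomorphisms Between Lp -Function Spaces When $p < 1$", http://kaltonmemorial.missouri.edu/docs/jfa1981.pdf, are:

(a) Does there exist a quasi-Banach space $X\ne\{0\}$ with $\mathcal L(X)^*=\{0\}$?

(b) Does there exist a quasi-Banach algebra with nonzero identity and trivial dual?

The guess says "no" twice. Here are some simple cases.

*Banach algebras.* By Hahn–Banach, a nonzero Banach space has a nonzero dual. The guess holds.

*Adjoining an identity to a bad space.* Give $\mathbb R\oplus L_p(0,1)$ the product $(s,g)(t,h)=(st,\,sh+tg)$ and the $p$-norm $\|(s,g)\|^p=|s|^p+\|g\|^p$. It is submultiplicative, since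
$$|st|^p+\|sh+tg\|^p\le|s|^p|t|^p+|s|^p\|h\|^p+|t|^p\|g\|^p\le(|s|^p+\|g\|^p)(|t|^p+\|h\|^p).$$
The summand $L_p$ carries no functional, but $(s,g)\mapsto s$ is continuous and equals $1$ at the identity $(1,0)$. The guess holds.

*Operators on a space with some functional.* If $x^*\in X^*$ and $x^*(x_0)\ne0$, then $T\mapsto x^*(Tx_0)$ is a continuous functional on $\mathcal L(X)$ that does not vanish at $I_X$. The guess holds. In (a) we must look among spaces $X$ with trivial dual.

*Commutative algebras.* Żelazko's theorem says that every commutative quasi-Banach algebra with nonzero identity has non-trivial dual. The guess holds again.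

Nevertheless the guess is false: **the answer to both (a) and (b) is yes**, and one algebra $A$ answers both, with $X=A$ in (a). The commutative case tells us where to look.

## Splitting the identity into small pieces

*Purpose of this section:* to replace the statement about all functionals by a statement about one vector, namely $e$. The mechanism is that of Example 1.

**Lemma 1.** Let $A$ be a quasi-Banach algebra with identity $e\ne0$, and suppose $e=b_1+\dots+b_n$ with $\sigma:=\sum_i\|b_i\|<1$. Then $A^*=\{0\}$ and $\mathcal L(A)^*=\{0\}$.

*Proof.* Let $f\in A^*$ with $|f(x)|\le C\|x\|$. For $a\in A$ and $k\ge1$ we expand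
$$a=e^ka=\sum_{i_1,\dots,i_k}b_{i_1}\cdots b_{i_k}a .$$
Apply $f$ term by term:
$$|f(a)|\le C\sum_{i_1,\dots,i_k}\|b_{i_1}\|\cdots\|b_{i_k}\|\,\|a\|=C\sigma^k\|a\|\to0\qquad(k\to\infty).$$
So $f=0$.

For $b\in A$ let $L_b\in\mathcal L(A)$ be left multiplication by $b$. Then $\|L_b\|\le\|b\|$, and $I_A=L_e=\sum_iL_{b_i}$ with $\sum_i\|L_{b_i}\|\le\sigma<1$. The algebra $\mathcal L(A)$ has identity $I_A\ne0$, so the first part applied to it gives $\mathcal L(A)^*=\{0\}$. $\square$

**Proposition 2 (criterion).** Let $A$ be a quasi-Banach algebra with identity $e\ne0$. Then $A^*=\{0\}$ if and only if $e=\sum_{i=1}^nb_i$ for some finite family with $\sum\|b_i\|<1$. In particular, for $X\ne\{0\}$, $\mathcal L(X)^*=\{0\}$ if and only if $I_X=\sum T_i$ (finite sum) with $\sum\|T_i\|<1$.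

*Proof.* "If" is Lemma 1. For "only if", put
$$q(a)=\inf\Big\{\sum_i\|a_i\|:\ a=\sum_ia_i\ \text{a finite sum}\Big\}.$$
Decompositions of $a$ and of $b$ together form one of $a+b$, so $q(a+b)\le q(a)+q(b)$. Scaling a decomposition gives $q(sa)=|s|q(a)$, and the one-term decomposition gives $q\le\|\cdot\|$. So $q$ is a seminorm. Suppose $q(e)>0$. On the line $\mathbb Re$ the functional $se\mapsto s\,q(e)$ is dominated by $q$, and Hahn–Banach extends it to a linear $f\ne0$ on $A$ with $|f|\le q\le\|\cdot\|$. So $A^*\ne\{0\}$. Hence $A^*=\{0\}$ forces $q(e)=0$, and some finite decomposition of $e$ has total size less than $1$. The last sentence is the case of the algebra $\mathcal L(X)$, whose identity is $I_X\neq 0$. $\square$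

So we want $e=b_1+\dots+b_n$ with $\sum\|b_i\|<1$. Let us test small cases by hand.

**Remark 3 (commuting pieces do not work).** *If $e\ne0$ and the $b_i$ commute with each other, then $e=\sum b_i$ implies $\sigma=\sum\|b_i\|\ge1$.* Let $\|\cdot\|_p$ be an equivalent $p$-norm, with $\|x\|_p\le C\|x\|$. For $k\ge1$ the multinomial theorem gives $e=e^k=\sum_{|\alpha|=k}\frac{k!}{\alpha!}b^\alpha$, a sum of $N_k=\binom{k+n-1}{n-1}$ terms. Since $\sum_{r=1}^Ns_r^p\le N^{1-p}\big(\sum_rs_r\big)^p$ for $s_r\ge0$ (concavity of $s\mapsto s^p$),
$$\|e\|_p^p\le C^p\sum_{|\alpha|=k}\Big(\frac{k!}{\alpha!}\prod_i\|b_i\|^{\alpha_i}\Big)^p\le C^pN_k^{1-p}\Big(\sum_{|\alpha|=k}\frac{k!}{\alpha!}\prod_i\|b_i\|^{\alpha_i}\Big)^p=C^pN_k^{1-p}\sigma^{kp}.$$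
If $\sigma<1$, the right side tends to $0$ because $N_k$ grows only polynomially in $k$. Then $e=0$, a contradiction. Together with Proposition 2 this yields Żelazko's theorem quoted above.

The case $n=1$ is included. So is $n=2$, since $b_2=e-b_1$ commutes with $b_1$. We need at least three pieces, and they must not all commute.

Now drop commutativity in Remark 3, and let the algebra be $p$-normed with $\|e\|=1$ and $\|b_i\|\le\delta$ for all $i$. The number of products of length $k$ is $n^k$ instead of $N_k$, and the estimate only says $1\le(n\delta^p)^k$. There is no contradiction as long as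
$$n^{-1/p}\le\delta<n^{-1},\tag{1}$$
where the right inequality makes $\sigma\le n\delta<1$. For $p<1$ and $n\geq 2$ this window is nonempty. We shall take $\delta=(8/n)^{1/p}$, which lies in it when $n$ is large.

## The free candidate, and why one functional cannot certify it

*Purpose of this section:* to write down the candidate algebra and find what must be proved about it.

Fix $n\ge1$ and $[n]=\{1,\dots,n\}$. Let $W$ be the set of all words over $[n]$, with $\emptyset$ the empty word and $|w|$ the length; it is the free monoid under concatenation. Let $P$ be the free real unital algebra with linear basis $W$ and concatenation as product. We force the relation "identity $=$ sum of the letters": let $I$ be the two-sided ideal of $P$ generated by $\emptyset-\sum_ii$. It is spanned by the elements $vw-\sum_iv\,i\,w$ with $v,w\in W$. Each letter should have size at most $\delta$, so the largest reasonable choice on $P/I$ is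
$$|a|=\inf\Big\{\sum_w|c_w|^p\delta^{p|w|}:\ \sum_wc_ww\ \text{(finite sum) represents }a\Big\},\qquad\|a\|=|a|^{1/p}.\tag{2}$$

Everything will be routine except one point: *is $|e|$ really positive?* The identity has many representatives, such as $\emptyset$, $\sum_ii$, $\sum_{i,j}ij$, and combinations with cancellation, and one of them might be very cheap. We need a lower bound for the cost of **all** of them.

A lower bound is usually certified by a functional on $P/I$, that is, by a function $\varphi:W\to\mathbb R$ whose linear extension to $P$ vanishes on $I$.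

**Definition (insertion-invariance).** A function $\varphi:W\to\mathbb R$ is *insertion-invariant* if
$$\varphi(vw)=\sum_{i=1}^n\varphi(v\,i\,w)\qquad\text{for all }v,w\in W.\tag{3}$$

By linearity this says exactly that $\varphi$ kills $I$. An example is $\varphi(w)=n^{-|w|}$. If $\varphi(\emptyset)=1$ and $\sum c_ww$ represents $e$, then $\sum_wc_w\varphi(w)=1$.

*First attempt: one function $\varphi$.* If also $|\varphi(w)|\le\delta^{|w|}$, then $1\le\sum|c_w|^p|\varphi(w)|^p\le\sum|c_w|^p\delta^{p|w|}$, as desired. This attempt stops at words of length one: (3) with $v=w=\emptyset$ gives $1=\sum_i\varphi(i)\le n\delta<1$. It had to stop, because such a $\varphi$ would be a nonzero continuous functional on an algebra where we want none.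

*What still works.* The bound on $\varphi$ is needed only on average. Suppose $\varphi$ is **random**, satisfies (3) and $\varphi(\emptyset)=1$ *for every outcome*, and
$$\mathbb E|\varphi(w)|^p\le\delta^{p|w|}\qquad\text{for every }w\in W.\tag{4}$$
If $\sum c_ww$ represents $e$, then still $\sum_wc_w\varphi(w)=1$ for every outcome, and taking expectations of $p$-th powers gives
$$1=\mathbb E\Big|\sum_wc_w\varphi(w)\Big|^p\le\sum_w|c_w|^p\,\mathbb E|\varphi(w)|^p\le\sum_w|c_w|^p\delta^{p|w|}.\tag{5}$$
So $|e|\ge1$. Length one is no longer an obstacle: with $U$ uniform on $[n]$ and $\varphi(i)=\mathbf 1[i=U]$ we have $\sum_i\varphi(i)=1$ and $\mathbb E|\varphi(i)|^p=1/n$, which is at most $\delta^p$ throughout the window (1). Everything now depends on longer words, where we want about $n^{-|w|}$, up to a factor (constant)$^{|w|}$.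

Two natural extensions to longer words fail, for opposite reasons.

*A random character.* Put $\varphi(w)=\mathbf 1[\text{all letters of }w\text{ equal }U]$. Then (3) holds: among the words $v\,i\,w$ only the one with $i=U$ can contribute, and it contributes $\varphi(vw)$. But $\mathbb E|\varphi(jj\cdots j)|^p=1/n$ for every length $k\ge1$, while $n\delta<1$ gives $\delta^{pk}<n^{-pk}\le1/n$ as soon as $pk\ge1$. So (4) fails at length $k\ge1/p$. This is Remark 3 again, since such a $\varphi$ does not see the order of the letters.

*Independent letters.* Let $U_1,U_2,\dots$ be independent and uniform on $[n]$, and put $\varphi(w)=\prod_r\mathbf 1[w_r=U_r]$. Now $\mathbb E|\varphi(w)|^p=n^{-|w|}$, which is ideal. Inserting at the end is fine, since $\sum_i\varphi(wi)=\varphi(w)$. But inserting in front shifts the positions: $\sum_i\varphi(ij)=\mathbf 1[j=U_2]$, whereas $\varphi(j)=\mathbf 1[j=U_1]$. So (3) already fails for $v=\emptyset$ and $w=j$.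

We need independence that does not rely on the absolute position of a letter.

## Two-letter words and the tree recursion

*Purpose of this section:* to find the right random function at length two by hand, and to read off the general rule.

Keep $\varphi(\emptyset)=1$ and $\varphi(j)=\mathbf 1[j=U]$. At length two, (3) demands an $n\times n$ array $\varphi(ij)$ with
$$\sum_i\varphi(ij)=\mathbf 1[j=U],\qquad\sum_j\varphi(ij)=\mathbf 1[i=U].$$
If the entries are nonnegative, all rows except row $U$ and all columns except column $U$ vanish, and we are back at $\varphi(ij)=\mathbf 1[i=j=U]$. So we must allow negative values. Take $V,V'$ uniform on $[n]$, with $U,V,V'$ independent. Marking $U$ as one of the two letters and using an independent letter for the other suggests $\mathbf 1[i=U]\mathbf 1[j=V']+\mathbf 1[i=V]\mathbf 1[j=U]$. Its sum over $i$ is $\mathbf 1[j=V']+\mathbf 1[j=U]$ and its sum over $j$ is $\mathbf 1[i=U]+\mathbf 1[i=V]$. The surplus is $\mathbf 1[j=V']$ in the first case and $\mathbf 1[i=V]$ in the second, and one product removes both: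
$$\varphi(ij)=\mathbf 1[i=U]\mathbf 1[j=V']+\mathbf 1[i=V]\mathbf 1[j=U]-\mathbf 1[i=V]\mathbf 1[j=V'].$$
Each term is nonzero with probability $n^{-2}$, so $\mathbb E|\varphi(ij)|^p\le3n^{-2}$. For example, if $n=3$ and $(U,V,V')=(1,2,3)$, the array with rows $i$ and columns $j$ is
$$\begin{pmatrix}0&0&1\\1&0&-1\\0&0&0\end{pmatrix},$$
and both its row sums and its column sums are $(1,0,0)$.

The general rule has the same shape. Choose a distinguished letter of $w$, require it to equal $U$, and evaluate independent functions $\varphi^0,\varphi^1$ of the same kind on the part to its left and the part to its right. Inserting a letter produces a surplus $\varphi^0(v)\varphi^1(w)$, when the inserted letter is itself the distinguished one. The correction is a sum over all *cuts* of the word into two nonempty parts: inserting a letter creates exactly one additional cut, and this must produce the same surplus. A letter is now located by its place in a binary tree and not by its absolute position.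

**Construction.** Let $(U_t)$ be independent random variables, uniform on $[n]$, indexed by the nodes $t\in\bigcup_{m\ge0}\{0,1\}^m$ of the infinite binary tree; the children of $t$ are $t0$ and $t1$. Define random functions $\varphi^t:W\to\mathbb Z$, for all $t$ simultaneously, by recursion on the word length: $\varphi^t(\emptyset)=1$, and for $w\ne\emptyset$
$$\varphi^t(w)=A^t(w)-B^t(w),\tag{6}$$
$$A^t(w)=\sum_{w=v\,j\,v',\ j\in[n]}\varphi^{t0}(v)\,\mathbf 1[j=U_t]\,\varphi^{t1}(v'),\qquad B^t(w)=\sum_{w=vv',\ v,v'\ne\emptyset}\varphi^{t0}(v)\,\varphi^{t1}(v').$$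

Only words shorter than $w$ occur on the right, so the recursion is well founded. By induction on $|w|$, the value $\varphi^t(w)$ depends on finitely many $U_s$, all with $s$ in the subtree rooted at $t$. In particular it takes finitely many values. The subtrees at $t0$ and $t1$ are disjoint and do not contain $t$, so for any words $v,v'$ the variables $\varphi^{t0}(v)$, $U_t$, $\varphi^{t1}(v')$ are independent. For $|w|=1$, (6) gives $\varphi^t(j)=\mathbf 1[j=U_t]$. For $|w|=2$ it gives the array above with $U=U_t$, $V=U_{t0}$, $V'=U_{t1}$.

## Insertion-invariance for every outcome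

**Lemma 4.** For every outcome and every node $t$, $\varphi^t$ satisfies (3).

*Proof.* Fix an outcome. We use induction on $k=|vw|$, for all nodes simultaneously. If $k=0$, then $\sum_i\varphi^t(i)=\sum_i\mathbf 1[i=U_t]=1=\varphi^t(\emptyset)$.

Let $k\ge1$, and assume (3) for all nodes whenever the combined length is less than $k$. Put $x=vw$, $|v|=q$, and for $0\le c\le k$
$$\tau_c=\varphi^{t0}(x_1\cdots x_c)\,\varphi^{t1}(x_{c+1}\cdots x_k).$$
Thus $\tau_q=\varphi^{t0}(v)\varphi^{t1}(w)$ and $B^t(x)=\sum_{c=1}^{k-1}\tau_c$.

**Step 1: compute $\sum_iA^t(v\,i\,w)$.** This step shows that the surplus of the first sum is exactly $\tau_q$. The distinguished letter of $v\,i\,w$ is of one of three kinds.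

* It is the inserted letter. The term is $\varphi^{t0}(v)\mathbf 1[i=U_t]\varphi^{t1}(w)$, and summing over $i$ gives $\tau_q$.
* It is a letter of $v=\alpha j\beta$. The term is $\varphi^{t0}(\alpha)\mathbf 1[j=U_t]\varphi^{t1}(\beta iw)$. Since $|\beta w|<k$, the induction hypothesis for $\varphi^{t1}$ shows that summing over $i$ gives $\varphi^{t0}(\alpha)\mathbf 1[j=U_t]\varphi^{t1}(\beta w)$. This is the term of $A^t(x)$ with the same distinguished letter.
* It is a letter of $w=\alpha j\beta$. The term is $\varphi^{t0}(vi\alpha)\mathbf 1[j=U_t]\varphi^{t1}(\beta)$. Since $|v\alpha|<k$, the induction hypothesis for $\varphi^{t0}$ shows that summing over $i$ gives $\varphi^{t0}(v\alpha)\mathbf 1[j=U_t]\varphi^{t1}(\beta)$, again the corresponding term of $A^t(x)$.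

Every letter of $x$ lies in exactly one of $v$ and $w$, so the last two kinds add up to $A^t(x)$. Hence $\sum_iA^t(v\,i\,w)=A^t(x)+\tau_q$.

**Step 2: compute $\sum_iB^t(v\,i\,w)$.** This step shows that the surplus of the second sum is the same. A cut of $v\,i\,w$ lies to the left or to the right of the inserted letter.

* To the left: $v=\alpha\beta$ with $\alpha\ne\emptyset$, where $\beta$ may be empty, and the term is $\varphi^{t0}(\alpha)\varphi^{t1}(\beta iw)$. Since $|\beta w|=k-|\alpha|<k$, summing over $i$ gives $\varphi^{t0}(\alpha)\varphi^{t1}(\beta w)=\tau_{|\alpha|}$. Here $|\alpha|$ runs over $1,\dots,q$, so the total is $\sum_{c=1}^q\tau_c$.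
* To the right: $w=\alpha\beta$ with $\beta\ne\emptyset$, where $\alpha$ may be empty, and the term is $\varphi^{t0}(vi\alpha)\varphi^{t1}(\beta)$. Since $|v\alpha|=k-|\beta|<k$, summing over $i$ gives $\varphi^{t0}(v\alpha)\varphi^{t1}(\beta)=\tau_{|v\alpha|}$. Here $|v\alpha|$ runs over $q,\dots,k-1$, so the total is $\sum_{c=q}^{k-1}\tau_c$.

We claim that
$$\sum_{c=1}^q\tau_c+\sum_{c=q}^{k-1}\tau_c=B^t(x)+\tau_q .$$
If $1\le q\le k-1$, the two ranges cover $1,\dots,k-1$ with $q$ counted twice. If $q=0$, the first sum is empty and the second is $\tau_0+B^t(x)$. If $q=k$, the second sum is empty and the first is $B^t(x)+\tau_k$. So $\sum_iB^t(v\,i\,w)=B^t(x)+\tau_q$ in every case.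

**Step 3: subtract.** By (6), $\sum_i\varphi^t(v\,i\,w)=A^t(x)+\tau_q-B^t(x)-\tau_q=\varphi^t(x)$. $\square$

## The moment bound

*Purpose of this section:* to prove (4) with $\delta=(8/n)^{1/p}$. Each word of length $k$ collects a factor $1/n$ for each letter, times a combinatorial number of terms that grows only exponentially.

**Lemma 5.** For $0<p\le1$, every node $t$ and every $w\in W$: $\ \mathbb E|\varphi^t(w)|^p\le(8/n)^{|w|}$.

*Proof.* Define $m_0=1$ and, for $k\ge1$,
$$m_k=\sum_{i+j=k-1}m_im_j+\sum_{i+j=k;\ i,j\ge1}m_im_j .$$
The first values are $m_1=1$, $m_2=3$, $m_3=13$.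

**Step 1: $\mathbb E|\varphi^t(w)|^p\le m_kn^{-k}$ for $k=|w|$ and all $t$.** This turns (6) into a numerical recursion. The case $k=0$ is clear. For $k\ge1$ apply $|\sum s_r|^p\le\sum|s_r|^p$ to (6). For each pair $(i,j)$ with $i+j=k-1$ there is exactly one decomposition of $w$ into a left part of length $i$, a distinguished letter, and a right part of length $j$. For each pair $i,j\ge1$ with $i+j=k$ there is exactly one cut. The factors of each term are independent, and the distinguished letter equals $U_t$ with probability $1/n$. With the induction hypothesis,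
$$\mathbb E|\varphi^t(w)|^p\le\sum_{i+j=k-1}\frac1n\,m_in^{-i}\,m_jn^{-j}+\sum_{i+j=k;\ i,j\ge1}m_in^{-i}\,m_jn^{-j}=m_kn^{-k}.$$

**Step 2: $m_k\le8^k$.** Let $S_N=\sum_{k=1}^Nm_k8^{-k}$ and $S_0=0$. Multiply the recursion by $8^{-k}$ and sum over $1\le k\le N$. In the first sum $i,j\le N-1$ and $8^{-k}=\frac18\,8^{-i}8^{-j}$. In the second sum $1\le i,j\le N-1$ and $8^{-k}=8^{-i}8^{-j}$. All terms are nonnegative, so
$$S_N\le\tfrac18(1+S_{N-1})^2+S_{N-1}^2 .$$
If $S_{N-1}\le\frac13$, then $S_N\le\frac18\cdot\frac{16}9+\frac19=\frac13$. Since $S_0=0$, we get $S_N\le\frac13$ for all $N$. Hence $m_k8^{-k}\le\frac13$ for $k\ge1$, and $m_0=1$, so $m_k\le8^k$ for all $k$.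

Steps 1 and 2 together give the lemma. $\square$

From now on write $\varphi=\varphi^t$ with $t$ the root.

## A unital algebra with trivial dual

**Theorem 6.** Let $0<p<1$, let $n>8^{1/(1-p)}$ be an integer, and put $\delta=(8/n)^{1/p}$. There is a quasi-Banach algebra $A$ with $p$-norm, with identity $e$, $\|e\|=1$, and elements $b_1,\dots,b_n$ such that $e=\sum b_i$, $\|b_i\|\le\delta$ and $n\delta<1$. Hence $A^*=\{0\}$ and $\mathcal L(A)^*=\{0\}$, so both questions (a) and (b) have the answer yes.

For example, $p=\frac12$ and $n=65$ work: $8^2=64<65$, and $n\delta=65\cdot(8/65)^2=64/65$.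

*Proof.* **Step 1: the pieces are small in total.** We have $n\delta<1\iff n^p\cdot8/n<1\iff n^{1-p}>8$, and the last inequality is the hypothesis on $n$.

**Step 2: the algebraic part.** Here we check that (2) behaves like the $p$-th power of an algebra $p$-norm. Take $P/I$ with $|\cdot|$ from (2). Scaling and adding representatives gives $|sa|=|s|^p|a|$ and $|a+b|\le|a|+|b|$. Let $\sum c_uu$ represent $a$ and $\sum d_vv$ represent $b$. Because $I$ is a two-sided ideal, their product represents $ab$, and its cost is
$$\sum_w\Big|\sum_{w=uv}c_ud_v\Big|^p\delta^{p|w|}\le\sum_{u,v}|c_u|^p\delta^{p|u|}\,|d_v|^p\delta^{p|v|}.$$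
Taking infima, $|ab|\le|a|\,|b|$. Write $b_i$ for the class of the letter $i$ and $e$ for the class of $\emptyset$. Then $|b_i|\le\delta^p$, and $e=\sum_ib_i$ because $\emptyset-\sum_ii\in I$.

**Step 3: $|e|=1$.** This is the step that prevents collapse. The representative $\emptyset$ shows $|e|\le1$. Let the finite sum $\sum c_ww$ represent $e$. By Lemma 4 the linear extension of $\varphi$ to $P$ vanishes on $I$ for every outcome, so $\sum_wc_w\varphi(w)=\varphi(\emptyset)=1$ for every outcome. By Lemma 5, $\mathbb E|\varphi(w)|^p\le(8/n)^{|w|}=\delta^{p|w|}$, which is (4). Now (5) gives $\sum_w|c_w|^p\delta^{p|w|}\ge1$. Hence $|e|\ge1$.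

**Step 4: pass to a complete algebra.** The set $\{a:|a|=0\}$ is a linear subspace, and $|ab|\le|a||b|$ makes it a two-sided ideal. Subadditivity gives $\big||a|-|b|\big|\le|a-b|$, so $|\cdot|$ descends to the quotient by this ideal, where $|a-b|$ is a metric. Complete with respect to it. The inequality $|ab-a'b'|\le|a-a'|\,|b|+|a'|\,|b-b'|$ shows that products of Cauchy sequences are Cauchy, so the multiplication extends by continuity. All the identities and inequalities above pass to the limit. This gives a quasi-Banach algebra $A$ with $p$-norm $\|a\|=|a|^{1/p}$, with $\|e\|=1$, hence $e\ne0$, and with $e=\sum b_i$, $\|b_i\|\le\delta$, $n\delta<1$.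

**Step 5: conclude.** Since $\sum\|b_i\|\le n\delta<1$, Lemma 1 gives $A^*=\{0\}$ and $\mathcal L(A)^*=\{0\}$. The algebra $A$ answers (b), and $X=A\ne\{0\}$ answers (a). $\blacksquare$

## Vector coefficients: embedding arbitrary spaces and algebras

The same random function works with coefficients in a $p$-Banach space. Theorem 6 has coefficients in $\mathbb R$.

**Theorem 7 (embedding).** Let $0<p<1$.

1. Every $p$-Banach space $E\ne\{0\}$ embeds linearly and isometrically into a $p$-Banach space $X$ with $\mathcal L(X)^*=\{0\}$.
2. Every unital $p$-Banach algebra $B$ embeds isometrically, as a closed subalgebra with the same identity, into a unital $p$-Banach algebra $A$ with $A^*=\{0\}$.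

Consequently every nonzero quasi-Banach space embeds isomorphically into a quasi-Banach space $X$ with $\mathcal L(X)^*=\{0\}$. Every quasi-Banach algebra with nonzero identity embeds isomorphically, as a closed unital subalgebra, into one with trivial dual. The range $0<p<1$ is sharp: for $p=1$ the spaces $X$, $\mathcal L(X)$ and $A$ are nonzero Banach spaces and have nontrivial duals.

*Proof.* Take $n,\delta$ as in Theorem 6. Let $P(E)$ be the space of finite formal sums $\sum_wc_ww$ with $c_w\in E$, and let $I(E)$ be the span of the elements $x\,(vw)-\sum_ix\,(v\,i\,w)$ with $x\in E$ and $v,w\in W$. On $P(E)/I(E)$ put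
$$|f|=\inf\sum_w\|c_w\|^p\delta^{p|w|}$$
over all representatives $\sum c_ww$ of $f$. As before, $|sf|=|s|^p|f|$ and $|f+g|\le|f|+|g|$.

**Step 1: $|x\emptyset|=\|x\|^p$ for $x\in E$.** This is the vector form of $|e|=1$. The inequality $\le$ comes from the representative $x\emptyset$. For the converse, let $\sum c_ww$ represent the class of $x\emptyset$. For each outcome the linear map $\sum c_ww\mapsto\sum\varphi(w)c_w\in E$ kills $I(E)$, because it sends the generator $x(vw)-\sum_ix(v\,i\,w)$ to $\big(\varphi(vw)-\sum_i\varphi(v\,i\,w)\big)x=0$. It sends $x\emptyset$ to $x$. So $x=\sum_w\varphi(w)c_w$ and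
$$\|x\|^p\le\sum_w|\varphi(w)|^p\|c_w\|^p .$$
The left side is not random. Taking expectations and using Lemma 5 gives $\|x\|^p\le\sum_w\|c_w\|^p\delta^{p|w|}$. The infimum over representatives is the claim.

**Step 2: part 1.** Here we exhibit small operators that sum to the identity. Let $X$ be the completion of $P(E)/I(E)$ modulo the null space of $|\cdot|$. It is a $p$-Banach space, and by Step 1 the map $x\mapsto x\emptyset$ embeds $E$ linearly and isometrically; in particular $X\ne\{0\}$. For $i\in[n]$ put $T_i(xw)=x\,(iw)$, extended linearly. $T_i$ sends the generator of $I(E)$ given by $(x;v,w)$ to the one given by $(x;iv,w)$, so it preserves $I(E)$. It raises each word length by one, so $|T_if|\le\delta^p|f|$. Hence $T_i$ preserves the null space, extends to $X$, and satisfies $\|T_i\|\le\delta$. Also $\sum_iT_i=I_X$, because $xw-\sum_ix(iw)\in I(E)$ (take $v=\emptyset$ in the definition of $I(E)$). As $\sum\|T_i\|\le n\delta<1$, Proposition 2 gives $\mathcal L(X)^*=\{0\}$.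

**Step 3: part 2.** Take $E=B$ and multiply by $(xw)(yv)=(xy)(wv)$, extended bilinearly. Multiplying the generator $x(vw)-\sum_ix(v\,i\,w)$ on the right by $yu$ gives $(xy)(vwu)-\sum_i(xy)(v\,i\,wu)\in I(B)$, and multiplication on the left is similar. So $I(B)$ is a two-sided ideal. If $\sum c_uu$ represents $f$ and $\sum d_vv$ represents $g$, then
$$|fg|\le\sum_w\Big\|\sum_{w=uv}c_ud_v\Big\|^p\delta^{p|w|}\le\sum_{u,v}\|c_u\|^p\delta^{p|u|}\,\|d_v\|^p\delta^{p|v|},$$
hence $|fg|\le|f||g|$. Quotient by the null ideal and complete, as in Step 4 of Theorem 6, to get $A$. Its identity is $1_B\emptyset$, with $|1_B\emptyset|=\|1_B\|^p=1$ by Step 1. The map $x\mapsto x\emptyset$ is an isometric homomorphism that takes $1_B$ to this identity, and its image is closed because $B$ is complete. The elements $b_i=1_B\,i$ satisfy $\|b_i\|\le\delta$ and $\sum b_i=e$, the latter because $1_B\emptyset-\sum_i1_Bi\in I(B)$. Lemma 1 gives $A^*=\{0\}$.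

**Step 4: general quasi-norms.** Here we only change to equivalent $p$-norms. By the Aoki–Rolewicz theorem every quasi-Banach space has an equivalent $p$-norm for some $p<1$, and part 1 applies. Now let $A_0$ be a quasi-Banach algebra with identity $e\ne0$, let $\|\cdot\|_p$ be an equivalent $p$-norm on it, and put
$$\|a\|'=\sup_{\|x\|_p\le1}\|ax\|_p .$$
Let $\|\cdot\|_p\le C\|\cdot\|$ and $\|\cdot\|\le C'\|\cdot\|_p$. Then $\|ax\|_p\le C\|a\|\,\|x\|\le CC'\|a\|\,\|x\|_p$, so $\|a\|'\le CC'\|a\|$. Also $\|a\|_p=\|ae\|_p\le\|a\|'\,\|e\|_p$. So $\|\cdot\|'$ is equivalent to the original quasi-norm. It is the operator quasi-norm of left multiplication on $(A_0,\|\cdot\|_p)$, hence a submultiplicative $p$-norm with $\|e\|'=1$. Thus $(A_0,\|\cdot\|')$ is a unital $p$-Banach algebra, and part 2 applies.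

**Step 5: sharpness.** For $p=1$ the spaces $X$, $\mathcal L(X)$ and $A$ are nonzero Banach spaces, and Hahn–Banach gives each a nonzero functional. $\blacksquare$

## Two generators suffice

The algebra of Theorem 6 is topologically generated by its identity and $n$ elements: the closed subalgebra that they generate is everything, because the classes of words span a dense subspace. Passing to matrices reduces the number to two.

**Theorem 8 (number of generators).** For every $0<p<1$ there is a unital $p$-Banach algebra with trivial dual that is topologically generated by its identity and **two** elements. Two is optimal.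

*Proof.* Let $A,b_1,\dots,b_n$ be the algebra and the elements constructed in the proof of Theorem 6. Choose $m\ge2$ with $(m-1)^2\ge n$.

**Step 1: $M_m(A)$ is a unital $p$-Banach algebra with trivial dual.** Let $M_m(A)$ act on $A^m$ by left multiplication, where $\|(x_j)\|^p=\sum_j\|x_j\|^p$, and give it the operator norm. This is homogeneous, satisfies the $p$-inequality, is submultiplicative, and gives the identity matrix $I_m$ norm $1$. Applying $M=(M_{ij})$ to the vector with $e$ in place $j$ and zeros elsewhere, which has norm $1$, gives $\|M\|^p\ge\sum_i\|M_{ij}\|^p$ for each $j$. Conversely,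
$$\|Mx\|^p=\sum_i\Big\|\sum_jM_{ij}x_j\Big\|^p\le\sum_{i,j}\|M_{ij}\|^p\|x_j\|^p\le m\,\max_{i,j}\|M_{ij}\|^p\,\|x\|^p .$$
So the norm is equivalent to the maximum of the entry norms, and $M_m(A)$ is complete. Finally $I_m=\sum_ib_iI_m$, and $\|b_iI_m\|\le\|b_i\|\le\delta$ because $\sum_j\|b_ix_j\|^p\le\|b_i\|^p\sum_j\|x_j\|^p$. As $n\delta<1$, Lemma 1 gives $M_m(A)^*=\{0\}$.

**Step 2: the two generators.** Let $e_{ij}$ be the matrix units and
$$S=\sum_{i=1}^{m-1}e_{i,i+1},\qquad Y=e_{m1}+Z,$$
where $Z$ has the entries $b_1,\dots,b_n$ at distinct positions in rows $1,\dots,m-1$ and columns $2,\dots,m$, and zeros elsewhere. There are $(m-1)^2\ge n$ such positions. The shape, drawn for $m=3$ (the stars are the places available for the $b_k$), is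
$$S=\begin{pmatrix}0&e&0\\0&0&e\\0&0&0\end{pmatrix},\qquad Y=\begin{pmatrix}0&*&*\\0&*&*\\e&0&0\end{pmatrix}.$$
The last row and the first column of $Y$ contain only the corner entry $e$ at position $(m,1)$.

**Step 3: recover all matrix units.** We have $S^r=\sum_{i}e_{i,i+r}$, summed over $1\le i\le m-r$, so $S^{m-1}=e_{1m}$.

* $S^{m-1}Y=e_{1m}Y$ is the last row of $Y$ moved to row $1$, which is $e_{11}$. Hence $e_{11}S^{j-1}=e_{1j}$ for all $j$.
* $YS^{m-1}=Ye_{1m}$ is the first column of $Y$ moved to column $m$, which is $e_{mm}$. Hence $S^{m-i}e_{mm}=e_{im}$ for all $i$, and $e_{im}Y$, the last row of $Y$ moved to row $i$, is $e_{i1}$.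

Here $S^0=I_m$, which we are allowed to use. So all $e_{ij}=e_{i1}e_{1j}$ lie in the algebra generated by $I_m$, $S$ and $Y$.

**Step 4: recover everything else.** If $b_k$ stands at position $(r,s)$ of $Y$, then $e_{ir}Ye_{sj}=b_ke_{ij}$. So all $b_ke_{ij}$ lie in the generated algebra. Multiplying elements $b_ke_{ii}$ with each other and with $e_{ij}$, we obtain $a\,e_{ij}$ for every $a$ in the span of $e$ and the products of the $b_k$. This span is dense in $A$, and the norm of $M_m(A)$ is equivalent to the maximum of the entry norms. Hence the closed algebra generated by $I_m,S,Y$ contains $a\,e_{ij}$ for every $a\in A$, and so it is $M_m(A)$.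

**Step 5: two is optimal.** An algebra topologically generated by $e$ and at most one element has a dense commutative subalgebra, and multiplication is continuous, so it is commutative. By Żelazko's theorem (see also Remark 3) its dual is nontrivial. $\blacksquare$
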